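\title{Maximal matchings and maximal independent sets need distributed sketches of linear size}

\begin{abstract}
In the distributed sketching model every vertex of an $n$-vertex graph sees its own neighborhood and sends a single message to a referee, who must then solve a problem on the graph; all parties share public randomness. We show that the optimal message length for finding a maximal matching, and for finding a maximal independent set, is $\Theta(n)$ bits, for every constant error probability below $1$. The lower bounds rest on one random graph in which linearly many edges are each hidden among linearly many others. The same graph shows that an $\alpha$-approximate maximum matching needs messages of $\Omega(n/\alpha^2)$ bits for $1\le\alpha\le\sqrt n$, and a sampling protocol matches this bound up to a factor $\log^2 n$.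
\end{abstract}

\section{The problem and the results}

Let $G=([n],E)$ be an undirected graph on the vertex set $[n]=\{1,\dots,n\}$. Each vertex $v$ knows $n$, its own name and its neighborhood $\Gamma(v)$. A referee knows nothing about $G$. All parties see a common source of random coins. In a \emph{protocol}, every vertex sends one binary string, its \emph{sketch}, to the referee; the sketches are sent simultaneously, so the sketch of $v$ depends only on $v$, $\Gamma(v)$ and the coins. The referee then produces an output from the sketches and the coins. The \emph{sketch size} $b$ is the largest length of a sketch, over all vertices, graphs and coins. The protocol solves a problem with \emph{success probability} $\gamma$, or \emph{error} $\delta=1-\gamma$, if for every graph on $[n]$ the output is a valid solution with probability at least $\gamma$ over the coins. Computation is free; only the length of the sketches counts.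

A matching is \emph{maximal} if no edge of $G$ can be added to it, that is, if every edge of $G$ has an endpoint covered by it. An independent set is \emph{maximal} (an MIS) if every vertex outside it has a neighbor in it. For a fixed error $\delta$, let $s_{\mathrm{MM}}(n)$ and $s_{\mathrm{MIS}}(n)$ be the least sketch sizes of protocols that find a maximal matching and an MIS with error $\delta$. We ask for the order of growth of these two functions. Logarithms are to base $2$.

A vertex can send its whole adjacency vector in $n$ bits. Since each pair of vertices is seen from both ends, half of this suffices.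

\begin{theorem}\label{thm:upper}
There is a deterministic, zero-error protocol with sketches of $\lfloor n/2\rfloor$ bits from which the referee learns $G$ entirely. In particular, the referee can output a maximal matching and an MIS.
\end{theorem}

\begin{proof}
Vertex $v$ sends, for $j=1,\dots,\lfloor n/2\rfloor$, the bit that tells whether $v$ is adjacent to $v+j$, with names taken modulo $n$. For distinct $u,v$ the residues of $u-v$ and $v-u$ in $\{1,\dots,n-1\}$ add up to $n$, so one of them is at most $\lfloor n/2\rfloor$, and the pair $\{u,v\}$ is reported.
\end{proof}

For learning all of $G$ this is essentially optimal: there are fewer than $2^{b+1}$ strings of length at most $b$, so a deterministic zero-error protocol needs $n(b+1)\ge\binom n2$. Our two problems ask for far less. A maximal matching is described by $O(\log n)$ bits per vertex, and an MIS by one bit per vertex, so counting outputs gives no polynomial bound. Moreover, short sketches can deliver an edge whose endpoints have no way to tell that it matters.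

\begin{example}\label{ex:xor}
Suppose that the referee, but no vertex, is told a set $A\subseteq[n]$ such that exactly one edge of $G$ leaves $A$. Give every pair of vertices a name of $O(\log n)$ bits, and let each vertex send the bitwise sum modulo $2$ of the names of its edges. In the sum of the sketches of the vertices of $A$, every edge inside $A$ occurs twice and cancels, and the name of the leaving edge remains.
\end{example}

One may therefore hope for sketches of size $n^{\theta}$ with $\theta<1$. It is known that for a small constant error both problems need sketches of size $\Omega(n^{1/2-\varepsilon})$ for every constant $\varepsilon>0$, and the question of closing the gap between this bound and $O(n)$ is posed in \cite{source}. We show that the trivial protocol is optimal up to a constant factor.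

\begin{theorem}[maximal matching]\label{thm:mm}
If a protocol with sketch size $b$ outputs a maximal matching of every graph on $[n]$ with probability at least $\gamma$, then $b+1\ge(\gamma n-102)/378$.
\end{theorem}

\begin{theorem}[maximal independent set]\label{thm:mis}
If a protocol with sketch size $b$ outputs an MIS of every graph on $[n]$ with probability at least $\gamma$, then $b+1\ge(\gamma n-51)/45$.
\end{theorem}

\begin{corollary}\label{cor:main}
For every fixed error $\delta\in(0,1)$ we have $s_{\mathrm{MM}}(n)=\Theta(n)$ and $s_{\mathrm{MIS}}(n)=\Theta(n)$. For both problems, sketches of size $n^{1-o(1)}$ are needed even for success probability $n^{-o(1)}$.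
\end{corollary}

\begin{proof}
Combine Theorem~\ref{thm:upper} with Theorems~\ref{thm:mm} and~\ref{thm:mis} for $\gamma=1-\delta$. If $\gamma=n^{-o(1)}$, then $\gamma n=n^{1-o(1)}$.
\end{proof}

Let $\mu(G)$ be the size of a maximum matching of $G$. A maximal matching $F$ has at least $\mu(G)/2$ edges, because the edges of a maximum matching contain distinct vertices among the $2|F|$ vertices covered by $F$. It is thus natural to relax the task and ask only for a matching of size $\mu(G)/\alpha$. Here sublinear sketches do exist, and the cost falls with the square of $\alpha$.

\begin{theorem}[approximate matching]\label{thm:approx}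
Let $1\le\alpha\le\sqrt n$.
\begin{itemize}
\item[(a)] If a protocol with sketch size $b$ outputs, for every graph $G$ on $[n]$, a matching of $G$ of size at least $\mu(G)/\alpha$ with probability at least $\gamma$, then $b+1\ge(\gamma n-162\alpha)/(2130\,\alpha^2)$.
\item[(b)] For every fixed $\delta>0$ there is a protocol for this task with error $\delta$ and sketches of $O\big((n/\alpha^2+1)\log^2 n\big)$ bits.
\end{itemize}
\end{theorem}

The proofs use only $\alpha\ge1$. The condition $\alpha\le\sqrt n$ gives $n/\alpha^2\ge1$ and, for fixed $\gamma$ and large $n$, $162\alpha\le\gamma n/2$, so in this range the two bounds differ by a factor $O(\log^2n)$. The numerical constants in the theorems are not optimized, and the proofs leave some room in them.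

Each lower bound has three parts. Section~\ref{sec:hiding} builds a random graph with $m$ special pairs of vertices and bounds from above what the sketches reveal about which special pairs are edges. Section~\ref{sec:guess} bounds from below the information needed to guess many fair bits correctly. Sections~\ref{sec:matching} and~\ref{sec:mis} show that a correct output amounts to such a guess. Section~\ref{sec:protocol} gives the protocol for Theorem~\ref{thm:approx}(b).

\section{Preliminaries}\label{sec:prelim}

\subsection*{Fixing the coins}
To prove a lower bound we choose a distribution on graphs. If a protocol succeeds with probability at least $\gamma$ on every graph, then it succeeds with probability at least $\gamma$ over the graph and the coins together, so some value of the coins gives success probability at least $\gamma$ over the graph alone. We fix such a value. Then vertex $x$ sends $f_x(\Gamma(x))$ for a function $f_x$ with fewer than $2^{b+1}$ values. This function is defined on \emph{every} subset of $[n]\setminus\{x\}$, since each such subset is the neighborhood of $x$ in some graph. The output is a function of the tuple $\Pi$ of all sketches. An output of the wrong type is read as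 the empty set.

\subsection*{Entropy and information}
All random variables take finitely many values. The entropy is $H(X)=-\sum_x\Pr[X=x]\log\Pr[X=x]$, the conditional entropy $H(X\mid W)$ is the average over $w$ of the entropy of $X$ given $W=w$, and the conditional mutual information is $I(X;Y\mid W)=H(X\mid W)-H(X\mid Y,W)$. It is symmetric in $X$ and $Y$, and it is the average over $w$ of $I(X;Y\mid W=w)$. For $X=(X_1,\dots,X_k)$ we write $X_{<i}$, $X_{>i}$, $X_{-i}$ and $X_T$ for the coordinates with index less than $i$, greater than $i$, different from $i$, and in $T$. We use the following facts.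
\begin{itemize}
\item[(F1)] If $Y$ takes at most $r$ values, then $0\le I(X;Y\mid W)\le H(Y\mid W)\le\log r$. If $X$ and $Y$ are independent given $W$, then $I(X;Y\mid W)=0$.
\item[(F2)] Chain rules: $H(X,X'\mid W)=H(X\mid W)+H(X'\mid X,W)$ and $I(X,X';Y\mid W)=I(X;Y\mid W)+I(X';Y\mid X,W)$.
\item[(F3)] If $Y$ is a function of $(Y',W)$, then $I(X;Y\mid W)\le I(X;Y'\mid W)$.
\item[(F4)] If $X$ is independent of $D$ given $W$, then $I(X;Y\mid W)\le I(X;Y\mid D,W)$.
\item[(F5)] If $X_1,\dots,X_k$ are independent given $W$, then
\[
\sum_{i=1}^kI(X_i;Y\mid W)\;\le\;I(X;Y\mid W)\;\le\;\sum_{i=1}^kI(X_i;Y\mid X_{-i},W).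
\]
\end{itemize}
Facts (F1)--(F3) are standard. For (F4), use (F3), (F2) and (F1) in turn: $I(X;Y\mid W)\le I(X;D,Y\mid W)=I(X;D\mid W)+I(X;Y\mid D,W)=I(X;Y\mid D,W)$. For (F5), the chain rule writes $I(X;Y\mid W)$ as $\sum_iI(X_i;Y\mid X_{<i},W)$. By (F4) the $i$th term is at least $I(X_i;Y\mid W)$, since $X_i$ is independent of $X_{<i}$ given $W$, and at most $I(X_i;Y\mid X_{-i},W)$, since $X_i$ is independent of $X_{>i}$ given $(X_{<i},W)$.

We also use Hoeffding's inequality for independent fair bits, $\Pr[X_1+\dots+X_m\le m/2-t]\le e^{-2t^2/m}$ for $t\ge0$, and the bound $xe^{-x}\le1/e$.

\section{Hiding many edges at once}\label{sec:hiding}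

\subsection*{One hidden pair}
Let $Q$ be a set of $N+2$ vertices, and let $G$ be the uniformly random graph on $Q$, given by independent fair bits $Z_e$ for the pairs $e\subseteq Q$. Mark a uniformly random pair $e^*$, independently of $G$. The referee is told $e^*$; the vertices are not. Since $e^*$ is independent of $(Z,\Pi)$, conditioning on $e^*=e$ does not change the joint distribution of $Z_e$ and $\Pi$. The sketches of the vertices of $Q$ take together fewer than $2^{(N+2)(b+1)}$ values, so (F5) and (F1) give
\begin{equation}\label{eq:one}
I(Z_{e^*};\Pi\mid e^*)=\frac1{\binom{N+2}2}\sum_{e\subseteq Q}I(Z_e;\Pi)\le\frac{I(Z;\Pi)}{\binom{N+2}2}\le\frac{(N+2)(b+1)}{\binom{N+2}2}=\frac{2(b+1)}{N+1}.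
\end{equation}
So the referee learns little about the marked pair when $b$ is much smaller than $N$. The bound counts the sketches of all vertices, so cooperation as in Example~\ref{ex:xor} is accounted for.

This is not yet a lower bound for matchings, because nothing forces the referee to care about $e^*$: both of its ends may be matched elsewhere. We therefore take many special pairs whose ends compete for the same $N$ outside partners, in such a way that each pair together with these $N$ vertices still forms a uniformly random graph.

\subsection*{The block}

\begin{definition}\label{def:block}
Let $N\ge0$, $m\ge1$, and let $V\subseteq[n]$ be a fixed set of $N+2m$ vertices. A \emph{structure} on $V$ is a tuple $S=(P;e_1,\dots,e_m)$, where the \emph{core} $P\subseteq V$ has $N$ elements and the \emph{special pairs} $e_1,\dots,e_m$ partition $U=V\setminus P$ into sets of size two. The \emph{block} $\mathcal B(N,m)$ on $V$ is the following random structure and graph. Choose $S$ uniformly. The \emph{possible edges} are the pairs inside $P$, the pairs between $P$ and $U$, and the special pairs. Each possible edge is present independently with probability $1/2$, and no other pair inside $V$ is an edge.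 Let $X_i$ be the indicator that $e_i$ is an edge, and $X=(X_1,\dots,X_m)$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\coordinate (p1) at (0.9,2);
\coordinate (p2) at (2.2,2.7);
\coordinate (p3) at (3.5,2);
\coordinate (u1) at (-0.6,0);
\coordinate (v1) at (0.4,0);
\coordinate (u2) at (1.7,0);
\coordinate (v2) at (2.7,0);
\coordinate (u3) at (4,0);
\coordinate (v3) at (5,0);
\foreach \x in {p1,p2,p3} { \foreach \y in {u2,v2,u3,v3} { \draw[gray!60] (\x)--(\y); } }
\foreach \x in {p1,p2,p3} { \foreach \y in {u1,v1} { \draw (\x)--(\y); } }
\draw (p1)--(p2)--(p3)--(p1);
\draw[very thick] (u1)--(v1);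
\draw[very thick,gray!60] (u2)--(v2) (u3)--(v3);
\foreach \x in {p1,p2,p3,u1,v1} { \fill (\x) circle (2.5pt); }
\foreach \x in {u2,v2,u3,v3} { \draw[fill=white] (\x) circle (2.5pt); }
\node at (-0.1,-0.35) {$e_1$};
\node at (2.2,-0.35) {$e_2$};
\node at (4.5,-0.35) {$e_3$};
\node at (3.4,2.65) {core $P$};
\end{tikzpicture}
\caption{The possible edges of the block $\mathcal B(3,3)$; each is present with probability $1/2$. The core has three vertices (top) and there are three special pairs (bottom), with no edges between different special pairs. All ten pairs among the five black vertices $P\cup e_1$ are possible edges (drawn in black), so these edges do not show which pair is $e_1$.}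
\label{fig:block}
\end{figure}

For matchings the vertices outside $V$ will be isolated. For independent sets the core will be joined to a second block, so we allow surroundings of the following kind.

\begin{definition}\label{def:context}
A \emph{context} is a random variable $C$, independent of the block (its structure and its edges), that determines a graph $G_0$ on $[n]\setminus V$ and a set $K\subseteq[n]\setminus V$. The \emph{block in context $C$} is the graph $G$ on $[n]$ whose edges are those of the block, those of $G_0$, and all pairs between $P$ and $K$.
\end{definition}

The block $\mathcal B(N,1)$ is the random graph with a marked pair from \eqref{eq:one}. For $m\ge2$ fix $i$ and look at $Q=P\cup e_i$, as in Figure~\ref{fig:block}. The graph on $Q$ is uniformly random and $e_i$ is a uniformly random pair of $Q$, but the sketches now depend on $e_i$: a vertex $x\in Q$ is joined to the other special pairs, and to $K$, only if $x\notin e_i$. It may guess its role from its degree and encode its neighborhood accordingly. The first equality in \eqref{eq:one} is lost.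

The smallest case shows the repair. Let $N=1$, $m=2$, $V=[n]=\{1,\dots,5\}$ and $e_2=\{4,5\}$, so that $Q=\{1,2,3\}$ and $e_1$ is one of the three pairs of $Q$. Toss three coins $Z_{12},Z_{13},Z_{23}$ for the edges inside $Q$. For each $x\in Q$ toss two further coins for a set $Y_x\subseteq\{4,5\}$, the neighbors that $x$ would have in $e_2$ if it were the core vertex. Let $A_x$ be the sketch that $x$ would send as the core vertex and $B_x$ the sketch that it would send as an end of $e_1$; for instance, if $Z_{12}=1$ and $Z_{13}=0$, then $A_1=f_1(\{2\}\cup Y_1)$ and $B_1=f_1(\{2\})$. According to whether $e_1$ is $\{2,3\}$, $\{1,3\}$ or $\{1,2\}$, the vertices of $Q$ send $(A_1,B_2,B_3)$, $(B_1,A_2,B_3)$ or $(B_1,B_2,A_3)$. Hand the referee all six strings. They are defined without reference to $e_1$, so the computation \eqref{eq:one} applies to them, at the price of twice as many sketches. The sketches of $4$ and $5$ do not depend on $Z$ at all, and they become constants once the referee is also handed the sets $Y_x$, the pair $e_1$ and the bit $X_2$. The general proof is the same.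

\begin{lemma}[hiding]\label{lem:hiding}
Let $G$ be the block $\mathcal B(N,m)$ in a context $C$, and let $\Pi$ be the tuple of sketches of a deterministic protocol with sketch size $b$ on $G$. Then
\[
I(X_i;\Pi\mid X_{-i},S,C)\le\frac{4(b+1)}{N+1}\quad\text{for each }i,\qquad\text{and}\qquad I(X;\Pi\mid S,C)\le\frac{4m(b+1)}{N+1}.
\]
\end{lemma}

\begin{proof}
Given $(S,C)$, the bits $X_1,\dots,X_m$ are independent, so the second bound follows from the first and the right inequality in (F5). Fix $i$ and put $Q=P\cup e_i$, $O=V\setminus Q=\bigcup_{j\ne i}e_j$ and $S_{-i}=(Q,(e_j)_{j\ne i})$. The structures with a given value of $S_{-i}$ correspond bijectively to the choices of the pair $e_i\subseteq Q$. Hence $S$ and $(S_{-i},e_i)$ determine each other, and given $S_{-i}$ the pair $e_i$ is uniform among the $\binom{N+2}2$ pairs of $Q$.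

\emph{Step 1: generating the graph.} Draw $C$ and $S_{-i}$ independently. Then draw, mutually independently, a uniform pair $e_i\subseteq Q$, fair bits $Z_{xy}$ for the pairs $\{x,y\}\subseteq Q$, fair bits $Y_{xo}$ for $x\in Q$ and $o\in O$, and fair bits $X_j$ for $j\ne i$. Put $P=Q\setminus e_i$. A pair inside $Q$ is an edge if its bit $Z$ is $1$; a pair $\{x,o\}$ with $x\in P$ and $o\in O$ is an edge if $Y_{xo}=1$; the pair $e_j$ with $j\neq i$ is an edge if $X_j=1$. The bits $Y_{xo}$ with $x\in e_i$ are not used. The pairs inside $Q$ are the pairs inside $P$, the pairs between $P$ and $e_i$, and $e_i$ itself, so the three kinds of pairs just listed are exactly the possible edges, and each has its own fair bit. Thus $(S,G,C)$ has the required distribution, and $X_i=Z_{e_i}$.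

\emph{Step 2: two sketches for each vertex of $Q$.} For $x\in Q$ let $\Gamma_Z(x)=\{y\in Q\setminus\{x\}:Z_{xy}=1\}$ and $Y_x=\{o\in O:Y_{xo}=1\}$, and define
\[
A_x=f_x\big(\Gamma_Z(x)\cup Y_x\cup K\big),\qquad B_x=f_x\big(\Gamma_Z(x)\big),
\]
with $A=(A_x)_{x\in Q}$ and $B=(B_x)_{x\in Q}$. Let $D=(S_{-i},C,Y,X_{-i})$. We claim that $\Pi$ is a function of $(A,B,e_i,D)$. A vertex $x\in P$ sends $A_x$, and a vertex $x\in e_i$ sends $B_x$. A vertex $o\in e_j$ with $j\ne i$ is adjacent to the vertices $x\in Q\setminus e_i$ with $Y_{xo}=1$ and, if $X_j=1$, to its partner in $e_j$. A vertex outside $V$ is adjacent to its neighbors in $G_0$ and, if it lies in $K$, to all of $Q\setminus e_i$. In the last two cases the neighborhood, and with it the sketch, is a function of $(e_i,D)$.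

\emph{Step 3: counting.} The bit $X_i$ is independent of $Y$ given $(X_{-i},S,C)$, and $(Y,X_{-i},S,C)$ carries the same data as $(e_i,D)$. By (F4), and then by (F3) and Step~2,
\[
I(X_i;\Pi\mid X_{-i},S,C)\le I(X_i;\Pi\mid e_i,D)\le I(Z_{e_i};A,B\mid e_i,D).
\]
Fix a value $d$ of $D$. Given $D=d$, the sets $Q$, $K$ and $Y_x$ are fixed, the bits $Z_e$ are independent and fair, $(A,B)$ is a function of $Z$ alone, and $e_i$ is uniform and independent of $Z$. The tuple $(A,B)$ consists of $2(N+2)$ sketches, so it takes fewer than $2^{2(N+2)(b+1)}$ values. As in \eqref{eq:one}, the left inequality in (F5) and (F1) give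
\begin{align*}
I(Z_{e_i};A,B\mid e_i,D=d)&=\frac1{\binom{N+2}2}\sum_{e\subseteq Q}I(Z_e;A,B\mid D=d)\\
&\le\frac{I(Z;A,B\mid D=d)}{\binom{N+2}2}\le\frac{2(N+2)(b+1)}{\binom{N+2}2}=\frac{4(b+1)}{N+1}.
\end{align*}
Averaging over $d$ completes the proof.
\end{proof}

\begin{remark}\label{rem:hiding}
The structure must be random: the referee may know $S$, but if the vertices knew it, one end of $e_i$ would report $X_i$ in one bit. The edges inside the core are what makes all pairs of $Q$ alike in Step~1. The context must be independent of the block, since otherwise $G_0$ could encode $X$ in the degrees of vertices outside $V$. The dependence on $N$ is right up to a logarithmic factor: vertices of $U$ have degree at most $N+1$, and if every vertex of degree at most $N+1$ lists its neighbors, which takes $(N+1)\lceil\log(n+1)\rceil$ bits, then $\Pi$ and $S$ determine $X$. Finally, the bound per special pair does not depend on $m$. This lets us take $m$ several times larger than $N$ while both stay linear in $n$.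
\end{remark}

\section{Guessing many bits requires information}\label{sec:guess}

A correct output will not determine all of $X$. It will determine $X_i$ for $i$ in a large set $T$, but $T$ is chosen by the referee after reading the sketches, and the output is correct only with probability $\gamma$, which may be small. The next lemma covers both points.

\begin{lemma}[guessing]\label{lem:guess}
Let $X$, $W$, $\Pi$ be random variables such that, given $W$, the vector $X$ is uniform on $\{0,1\}^M$. Let a set $T\subseteq[M]$ and a vector $\hat x\in\{0,1\}^T$ be functions of $(\Pi,W)$. If $\Pr[\,|T|\ge\tau\text{ and }X_T=\hat x\,]\ge\gamma'$ for some $\tau\ge0$, then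
\[
I(X;\Pi\mid W)\ge\tau\gamma'-1.
\]
\end{lemma}

\begin{proof}
Let $\xi$ be the indicator of the event that $|T|\ge\tau$ and $X_T=\hat x$. Given a value of $(\Pi,W)$ and $\xi=1$, at least $\tau$ coordinates of $X$ are fixed, so $X$ takes at most $2^{M-\tau}$ values. Given a value of $(\Pi,W)$ and $\xi=0$, it takes at most $2^M$ values. By (F2) and (F1),
\begin{align*}
H(X\mid\Pi,W)&\le H(\xi\mid\Pi,W)+H(X\mid\xi,\Pi,W)\\
&\le1+\Pr[\xi=1]\,(M-\tau)+\Pr[\xi=0]\,M\le M+1-\tau\gamma'.
\end{align*}
Since $H(X\mid W)=M$, the claim follows.
\end{proof}

The bound is sharp up to the additive constant: if $\Pi$ reveals $\tau$ fixed coordinates of $X$ with probability $\gamma'$, independently of $X$, and nothing otherwise, then $I(X;\Pi\mid W)=\tau\gamma'$. Some additive loss is unavoidable, since $\tau$ bits are guessed correctly with probability $2^{-\tau}$ from no information. The linear dependence on $\gamma'$ is what extends our lower bounds to every success probability.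

\section{Lower bounds for matchings}\label{sec:matching}

In this section $G$ is one block $\mathcal B(N,m)$ on a fixed set of $N+2m\le n$ vertices, and the other vertices are isolated; the context is constant with $K=\emptyset$. Let $F$ be the output of the referee, a set of pairs, and put $T=\{i:e_i\in F\}$ and $\hat x_i=1$ for $i\in T$. Both are functions of $(\Pi,S)$, and given $S$ the vector $X$ is uniform on $\{0,1\}^m$. If $F$ is a matching of $G$, then its pairs are edges, so $X_T=\hat x$: to output a special pair is to bet that it is present. It remains to see that a good matching must place many such bets. The reason is that every edge of $G$ other than the special pairs uses a vertex of the core, so a matching has at most $N$ such edges. Let $|X|=X_1+\dots+X_m$.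

\begin{proof}[Proof of Theorem~\ref{thm:mm}]
If $\gamma n<102$ the bound is negative, so let $\gamma n\ge102$. Put $N=\lfloor n/17\rfloor\ge1$ and $m=8N$, so that the block has $17N\le n$ vertices. About $4N$ special pairs are edges, and we show that the core can spoil only $N$ of them.

Suppose that $F$ is a maximal matching of $G$. Let $i\notin T$ with $X_i=1$. By maximality some end of the edge $e_i$ is covered by an edge of $F$. That edge is not $e_i$, so it joins this end to a vertex of $P$. It meets no other special pair, so distinct indices $i$ give distinct edges of $F$ and hence distinct vertices of $P$. There are therefore at most $N$ such indices, and $|T|\ge|X|-N$.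

By Hoeffding's inequality with $t=m/8$, we have $|X|\ge3m/8=3N$ except with probability at most $e^{-m/32}=e^{-N/4}$. So with probability at least $\gamma'=\gamma-e^{-N/4}$ both $|T|\ge2N$ and $X_T=\hat x$ hold. Since $2Ne^{-N/4}\le8/e<3$, Lemma~\ref{lem:guess} with $W=S$ and $\tau=2N$, and Lemma~\ref{lem:hiding}, give
\[
2\gamma N-4\le2N\gamma'-1\le I(X;\Pi\mid S)\le\frac{32N(b+1)}{N+1}\le32(b+1).
\]
From $N\ge(n-16)/17$ and $\gamma\le1$ we get $\gamma N\ge(\gamma n-16)/17$, and therefore
\[
b+1\ge\frac{\gamma N-2}{16}\ge\frac{\gamma n-50}{272}\ge\frac{\gamma n-102}{378}.\qedhere
\]
\end{proof}

For an $\alpha$-approximation the output may have only about $m/(2\alpha)$ edges. The core must be smaller than this, or all of the output could go through it. So we lose one factor $\alpha$ in the size $N$ of the core, which controls the hiding, and another in the fraction $\tau/m$ of the bits that are guessed.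

\begin{proof}[Proof of Theorem~\ref{thm:approx}(a)]
If $\gamma n<162\alpha$ the bound is negative, so let $\gamma n\ge162\alpha$. Put $m=\lfloor n/3\rfloor\ge1$ and $N=\lfloor m/(8\alpha)\rfloor$. Then $N+2m\le3m\le n$.

Suppose that $F$ is a matching of $G$ with $|F|\ge\mu(G)/\alpha$. The special pairs that are present form a matching, so $\mu(G)\ge|X|$. At most $N$ edges of $F$ are not special pairs, so $|T|\ge|X|/\alpha-N$. By Hoeffding's inequality with $t=m/4$, we have $|X|\ge m/4$ except with probability at most $e^{-m/8}$, and then $|T|\ge m/(4\alpha)-m/(8\alpha)=m/(8\alpha)$. Apply Lemma~\ref{lem:guess} with $W=S$, $\tau=m/(8\alpha)$ and $\gamma'=\gamma-e^{-m/8}$, noting that $m\gamma'\ge\gamma m-8/e\ge\gamma m-3$. Together with Lemma~\ref{lem:hiding} and $N+1>m/(8\alpha)$ this gives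
\[
\frac{\gamma m-3}{8\alpha}-1\le I(X;\Pi\mid S)\le\frac{4m(b+1)}{N+1}\le32\alpha(b+1).
\]
Since $\gamma m\ge(\gamma n-2)/3$ and $\alpha\ge1$,
\[
b+1\ge\frac{\gamma m-3-8\alpha}{256\,\alpha^2}\ge\frac{\gamma n-11-24\alpha}{768\,\alpha^2}\ge\frac{\gamma n-35\alpha}{768\,\alpha^2}\ge\frac{\gamma n-162\alpha}{2130\,\alpha^2}.\qedhere
\]
\end{proof}

\section{Lower bound for maximal independent sets}\label{sec:mis}

An MIS $J$ that avoids the core shows the state of every special pair: it contains one end of the pair if the pair is an edge, and both ends if it is not. In a single block, however, $J$ may use the core, and if it contains a core vertex adjacent to both ends of $e_i$, then it contains neither end, whatever the value of $X_i$. To prevent this we take two blocks and join their cores completely, so that $J$ must avoid one of them. The referee chooses which one, and this is where the set $T$ in Lemma~\ref{lem:guess} has to depend on the sketches.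

\begin{proof}[Proof of Theorem~\ref{thm:mis}]
If $\gamma n<51$ the bound is negative, so let $\gamma n\ge51$. Put $m=\lfloor n/8\rfloor\ge1$ and $N=2m$. Take two independent blocks $\mathcal B(N,m)$ on disjoint fixed sets $V_1,V_2$ of $4m$ vertices each, with structures $S^k=(P_k;e^k_1,\dots,e^k_m)$ and bit vectors $X^k\in\{0,1\}^m$ for $k=1,2$. Add all edges between $P_1$ and $P_2$, and leave the remaining $n-8m$ vertices isolated. Let $W=(S^1,S^2)$ and $X=(X^1,X^2)$. Given $W$, the vector $X$ is uniform on $\{0,1\}^{2m}$.

\emph{Hiding.} Let $C^k$ denote the whole $k$th block, structure and edges. The graph $G$ is the first block in the context $C^2$, with $K=P_2$ and with $G_0$ the second block plus isolated vertices. It is also the second block in the context $C^1$, with $K=P_1$. The vector $X^1$ is independent of $C^2$ given $W$, and $X^2$ is independent of $C^1$ given $(X^1,W)$. Also, $C^2$ determines $S^2$, and $C^1$ determines $(S^1,X^1)$. By (F2), (F4) and Lemma~\ref{lem:hiding},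
\begin{align*}
I(X;\Pi\mid W)&=I(X^1;\Pi\mid W)+I(X^2;\Pi\mid X^1,W)\\
&\le I(X^1;\Pi\mid S^1,C^2)+I(X^2;\Pi\mid S^2,C^1)\le\frac{8m(b+1)}{N+1}\le4(b+1).
\end{align*}

\emph{Decoding.} Let $J$ be the output. Put $k=1$ if $J\cap P_1=\emptyset$ and $k=2$ otherwise. Let $T$ be the set of the $m$ coordinates of $X^k$, and let $\hat x_i=1$ if $|J\cap e^k_i|=1$ and $\hat x_i=0$ otherwise. These are functions of $(\Pi,W)$. Suppose that $J$ is an MIS of $G$. It cannot meet both cores, so $J\cap P_k=\emptyset$. Let $e^k_i=\{u,v\}$. The neighbors of $u$ lie in $P_k\cup\{v\}$, and those of $v$ lie in $P_k\cup\{u\}$. If $X^k_i=1$, then $u$ and $v$ are not both in $J$ by independence, and not both outside $J$, since then $u$ would have no neighbor in $J$; so $\hat x_i=1$. If $X^k_i=0$, then neither vertex has a neighbor in $J$, so both lie in $J$ and $\hat x_i=0$. Hence $X_T=\hat x$.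

Lemma~\ref{lem:guess} with $M=2m$, $\tau=m$ and $\gamma'=\gamma$ gives $I(X;\Pi\mid W)\ge\gamma m-1$. From $m\ge(n-7)/8$ we get $\gamma m\ge(\gamma n-7)/8$, and therefore
\[
b+1\ge\frac{\gamma m-1}4\ge\frac{\gamma n-15}{32}\ge\frac{\gamma n-51}{45}.\qedhere
\]
\end{proof}

For general $N$ and $m$ the argument gives $b+1\ge(N+1)(\gamma-1/m)/8$. In contrast to the matching case, $m$ need not be large compared with $N$, because the core is switched off by the complete join and does not have to be outnumbered.

\section{A protocol for approximate matching}\label{sec:protocol}

We let vertices report some of their edges, and the referee returns a maximum matching among the reported edges. Such an output is always a matching of $G$; the danger is that the reports pile up on a few vertices. If, say, every vertex reports its $s$ smallest neighbors and the vertices $1,\dots,s$ are adjacent to all others, then every reported edge meets $\{1,\dots,s\}$ or is reported by one of these vertices, and the referee finds at most $s$ disjoint edges, however large $\mu(G)$ is.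

To spread the reports, we split the vertices at random into $q$ groups and ask for one neighbor per group, so that reports for different groups name different vertices. With $k=\mu(G)$ and target size about $k/\beta$ we want $q\approx k/\beta$ groups, a constant fraction of which receive a report from a vertex of their own. A vertex can afford only $s$ groups. An edge $vw$ of a maximum matching then serves a given group if $w$ falls into it and $v$ selects it, which has probability about $s/q^2$. The expected number of such edges is about $ks/q^2\approx s\beta^2/k$, and this is at least a constant once $s\ge n/\beta^2$. A random division into senders and targets keeps the reporting vertices apart from the reported ones, and since $k$ is unknown we try all powers of two.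

\begin{proof}[Proof of Theorem~\ref{thm:approx}(b)]
We give, for every $\beta\ge1$, a protocol with error $\delta$ that finds a matching of size at least $\mu(G)/(68\beta)$ with sketches of $O(s\log^2n)$ bits, where $s=\lceil n/\beta^2\rceil$. For $\alpha\ge68$ take $\beta=\alpha/68$, so that $s\le68^2n/\alpha^2+1$. For $\alpha<68$ use Theorem~\ref{thm:upper}, whose sketches have at most $n/2\le68^2n/\alpha^2$ bits.

\emph{The protocol.} A \emph{trial at scale} $\kappa$ is as follows. Put $q=\lceil\kappa/\beta\rceil$. Using the public coins, independently for each vertex $v$, declare $v$ a \emph{sender} or a \emph{target} with probability $1/2$ each, choose a uniform \emph{group} $g(v)\in[q]$, and choose a uniform set $D_v\subseteq[q]$ of size $\min(q,s)$, these three choices being independent. Each sender $v$ reports, for each $a\in D_v$, its smallest neighbor that is a target in group $a$, or ``none''. The protocol runs $t=\lceil34\ln(1/\delta)\rceil$ independent trials at each scale $\kappa\in\{1,2,4,\dots\}$ with $\kappa\le n$, and the referee outputs a maximum matching among all reported edges. A report takes $\lceil\log(n+1)\rceil$ bits, so a sketch has at most $t(\lfloor\log n\rfloor+1)\,s\,\lceil\log(n+1)\rceil=O(s\log^2n)$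 bits for fixed $\delta$.

\emph{Hit groups give a matching.} Let $k=\mu(G)$. If $k=0$ there is nothing to prove, so let $k\ge1$. Fix a maximum matching $M^*$ and write each of its edges as an ordered pair $(v,w)$. Consider one trial at the scale $\kappa$ with $\kappa\le k<2\kappa$. An edge $(v,w)\in M^*$ \emph{hits} group $a$ if $v$ is a sender, $w$ is a target, $g(w)=a$ and $a\in D_v$. Let $\nu$ be the number of groups that are hit. For each hit group $a$ choose an edge $(v_a,w_a)$ that hits it. Since $w_a$ is a candidate, $v_a$ reports for $a$ some neighbor $w'_a$ that is a target in group $a$. An edge $(v,w)$ can hit only the group $g(w)$, so the chosen edges of $M^*$ are distinct, and so are the senders $v_a$. The targets $w'_a$ lie in different groups and are distinct as well. No sender is a target, so the reported edges $v_aw'_a$ form a matching of size $\nu$.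

\emph{Many groups are hit.} Let $p=\min(1,s/q)$ be the probability that a given group lies in $D_v$. A given edge of $M^*$ hits a given group with probability $p/(4q)$, and for a fixed group these events are independent, since they depend on the coins of disjoint pairs of vertices. Hence
\[
\mathbb E\,\nu=q\Big(1-\Big(1-\frac p{4q}\Big)^k\Big)\ge q\big(1-e^{-pk/(4q)}\big).
\]
We claim that $pk/q\ge1/4$. If $\kappa<\beta$, then $q=1$ and $p=1$, so $pk/q=k\ge1$. Now let $\kappa\ge\beta$, so that $q\le2\kappa/\beta$. If $p=1$, then $pk/q\ge\kappa/q\ge\beta/2\ge1/2$. If $p=s/q$, then
\[
\frac{pk}q=\frac{sk}{q^2}\ge\frac n{\beta^2}\cdot\kappa\cdot\frac{\beta^2}{4\kappa^2}=\frac n{4\kappa}\ge\frac14.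
\]
This proves the claim. From $e^x\ge1+x$ we get $1-e^{-x}\ge x/(1+x)$, so $\mathbb E\,\nu\ge q(1-e^{-1/16})\ge q/17$. Since $\nu\le q$, we have $q/17\le\mathbb E\,\nu\le q\Pr[\nu\ge q/34]+q/34$, and thus $\Pr[\nu\ge q/34]\ge1/34$. In that event the reported edges contain a matching of size at least $q/34\ge\kappa/(34\beta)>k/(68\beta)$. All $t$ trials at this scale fail with probability at most $(1-1/34)^t\le e^{-t/34}\le\delta$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Lower Bounds for Distributed Sketching of Maximal Matchings and Maximal Independent Sets},
\texttt{https://www.cs.rutgers.edu/\allowbreak\textasciitilde sa1497/\allowbreak stuff/\allowbreak papers/\allowbreak distributed-sketching\_mm-mis\_2020.pdf}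

\end{thebibliography}
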